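\title{Ramsey numbers of trees versus odd cycles and odd wheels}

\begin{abstract}
Let $T$ be an arbitrary tree of order $n$ and let $m\ge 3$ be odd. We prove that $R(T,C_m)=2n-1$ if $n\ge m-1$, that $R(T,W_m)=3n-2$ if $n\ge m-2$, and that $R(T,K_\ell+C_m)=(\ell+2)(n-1)+1$ if $\ell\ge 1$ and $n\ge m-2$. These formulas were known for trees that satisfy the Erd\H{o}s--S\'os Conjecture and were conjectured for all trees. The proof does not use the Erd\H{o}s--S\'os property. Its core is the bound $R(T,C_m)\le\max\{2n-1,\,n+m-2\}$, valid for $n\ge 2$ and all $m\ge 3$, which we obtain by analyzing a longest cycle in the complement of a graph that does not contain $T$.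
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple. For graphs $G_1$ and $G_2$, the \emph{Ramsey number} $R(G_1,G_2)$ is the smallest integer $N$ such that every graph $G$ of order $N$ contains $G_1$ as a subgraph or has a complement $\overline{G}$ that contains $G_2$ as a subgraph. Passing to induced subgraphs shows two things that we use without comment: every graph of order at least $R(G_1,G_2)$ has the same property, and a single graph $G$ of order $N_0$ with no $G_1$ in $G$ and no $G_2$ in $\overline{G}$ gives $R(G_1,G_2)>N_0$.

We write $K_\ell$ for the complete graph on $\ell$ vertices and $C_m$ for the cycle on $m$ vertices. The \emph{join} $G_1+G_2$ of vertex-disjoint graphs is obtained from their disjoint union by adding all edges between $G_1$ and $G_2$. The \emph{wheel} $W_m=K_1+C_m$ has order $m+1$. It is convenient to put $K_0+C_m=C_m$.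

Let $T$ be a tree of order $n\ge 2$ and let $F$ be a graph with chromatic number $\chi(F)$. There is an obvious way to avoid both. The disjoint union of $\chi(F)-1$ copies of $K_{n-1}$ has no connected subgraph of order $n$, and its complement can be properly colored with $\chi(F)-1$ colors, so it does not contain $F$. Hence $R(T,F)\ge(\chi(F)-1)(n-1)+1$. For odd $m$ we have $\chi(C_m)=3$, and the two sides of a join must receive disjoint sets of colors, so $\chi(K_\ell+C_m)=\ell+3$. Therefore
\begin{equation}\label{eq:lower}
R(T,K_\ell+C_m)\ \ge\ (\ell+2)(n-1)+1\qquad(n\ge 2,\ \ell\ge 0,\ m\ge 3\text{ odd}).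
\end{equation}
This bound depends neither on the shape of $T$ nor on $m$, and it is natural to ask when it is the truth. It is the truth for triangles. If $G$ has $2n-1$ vertices and does not contain $T$, then some vertex $v$ has at most $n-2$ neighbors in $G$, since otherwise $T$ could be embedded vertex by vertex (Lemma~\ref{lem:greedy}). So $v$ has at least $n$ neighbors in $\overline{G}$. They do not form a clique of $G$, so two of them form a triangle with $v$ in $\overline{G}$. On the other hand, \eqref{eq:lower} cannot be the truth when $m$ is large compared with $n$: for $n=2$ we have $R(K_2,C_m)=m$, which equals $2n-1$ only for $m=3$. The question is thus how long the odd cycle may be, and whether the answer is the same for all trees.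

A tree $T$ of order $n$ is an \emph{ES-tree} if every graph $G=(V,E)$ with $|E|>|V|(n-2)/2$ contains $T$. The Erd\H{o}s--S\'os Conjecture asserts that every tree is an ES-tree. Theorems 6--8 of \cite{fanwheel} establish the three formulas of Theorem~\ref{thm:main} below for ES-trees, and it is conjectured there that they hold for all trees. We prove this conjecture.

\begin{theorem}\label{thm:main}
Let $T$ be a tree of order $n$ and let $m\ge 3$ be odd.
\begin{enumerate}
\item[(i)] If $n\ge m-1$, then $R(T,C_m)=2n-1$.
\item[(ii)] If $n\ge m-2$, then $R(T,W_m)=3n-2$.
\item[(iii)] If $\ell\ge 1$ and $n\ge m-2$, then $R(T,K_\ell+C_m)=(\ell+2)(n-1)+1$.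
\end{enumerate}
\end{theorem}

Almost all of the work goes into an upper bound for cycles in which the parity of $m$ plays no role.

\begin{theorem}\label{thm:cycle}
For every tree $T$ of order $n\ge 2$ and every $m\ge 3$,
\[
R(T,C_m)\le\max\{2n-1,\ n+m-2\}.
\]
In particular $R(T,C_m)\le 2n-1$ whenever $3\le m\le n+1$.
\end{theorem}

To see what is lost without the Erd\H{o}s--S\'os property, let $G$ be a graph of order $N$ that does not contain $T$. If $T$ is an ES-tree, then $G$ has average degree at most $n-2$, so $\overline{G}$ has \emph{average} degree at least $N-n+1$; for $N=2n-1$ this is more than $N/2$. For an arbitrary tree the greedy argument yields only \emph{one} vertex of degree at least $N-n+1$ in $\overline{G}$. Our substitute for density is Proposition~\ref{prop:hub}: such a vertex can be found on a longest cycle of $\overline{G}$, with $N-n+1$ of its neighbors on that cycle.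

Section~\ref{sec:embed} collects the tools for embedding a tree step by step. Section~\ref{sec:fan} works out the star $K_{1,3}$ by hand and isolates the counting lemma behind it. Section~\ref{sec:longest} studies longest cycles of $\overline{G}$, Section~\ref{sec:cycles} proves Theorem~\ref{thm:cycle}, and Section~\ref{sec:joins} deduces Theorem~\ref{thm:main}. Section~\ref{sec:range} discusses the range of $m$.

\section{Embedding a tree step by step}\label{sec:embed}

From now on $T$ is a tree of order $n\ge 2$. A tree is connected and bipartite, so its vertex set splits in exactly one way into two independent \emph{classes}. We call them $P$ and $Q$, with $p=|P|$, $q=|Q|$, $1\le p\le q$ and $p+q=n$, and we speak of $P$-vertices and $Q$-vertices. Further, $G$ is a graph on a vertex set $V$ with $|V|=N$, and $H=\overline{G}$. We write $F\subset G$ if $G$ contains a copy of $F$. For $v\in V$ and $X\subseteq V$, let $\deg_G(v,X)$ and $\deg_H(v,X)$ be the numbers of $G$-neighbors and $H$-neighbors of $v$ in $X$. Disjoint sets $A,B\subseteq V$ are \emph{$G$-complete} if every vertex of $A$ is $G$-adjacent to every vertex of $B$. A cycle is identified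 with its vertex set whenever this is convenient.

A \emph{partial embedding} is a pair $(T_1,f)$, where $T_1$ is a nonempty subtree of $T$ and $f\colon V(T_1)\to V$ is an injective map that sends edges of $T_1$ to edges of $G$. The vertices in $f(T_1)$ are \emph{used}. A vertex of $T_1$ is \emph{active} if it has a neighbor in $T$ outside $T_1$; an active vertex exists whenever $T_1\ne T$. Let $t'$ be active and let $t\notin T_1$ be a neighbor of $t'$. Since $T$ has no cycle, $t'$ is the only neighbor of $t$ in $T_1$. Hence:
\begin{quote}
\emph{$(T_1,f)$ can be extended by sending $t$ to any unused $G$-neighbor of $f(t')$.}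
\end{quote}
Every embedding in this paper that is not written down at once is built by repeating this step. Repeating it abstractly, without $f$, shows that $T$ has a subtree of every order from $1$ to $n$.

\begin{lemma}[greedy embedding]\label{lem:greedy}
Let $T'$ be a tree of order $n'\ge 1$, let $G$ be a graph with at least one vertex and minimum degree at least $n'-1$, and let $t\in V(T')$ and $x\in V(G)$. Then $T'$ has an embedding in $G$ that sends $t$ to $x$. Consequently, if $T\not\subset G$, then every nonempty $X\subseteq V$ contains a vertex $v$ with $\deg_G(v,X)\le n-2$.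
\end{lemma}

\begin{proof}
Start with $t\mapsto x$. As long as the embedded subtree $T_1$ has at most $n'-1$ vertices, the image of an active vertex has at least $n'-1$ neighbors, and at most $|T_1|-1\le n'-2$ of them are used. For the last statement apply this to $T$ and $G[X]$.
\end{proof}

Often we need to control the class of the vertices that are added. The next lemma says that a new vertex of a prescribed class costs at most one vertex of the other class, which we call a \emph{connector}.

\begin{lemma}\label{lem:step}
Let $R\in\{P,Q\}$ and let $T_1$ be a nonempty subtree of $T$ that does not contain all of $R$. Then there is a vertex $t\in R\setminus T_1$ such that either $t$ is adjacent to a vertex of $T_1$, or $T$ contains a path $t''wt$ with $t''\in T_1\cap R$ and $w\notin T_1$.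
\end{lemma}

\begin{proof}
Choose $t\in R\setminus T_1$ closest to $T_1$, and let $t_0t_1\cdots t_r$ with $t_r=t$ be a shortest path from $T_1$ to $t$. If $r\ge 3$, then $t_1,t_2\notin T_1$, one of them lies in $R$, and it is closer to $T_1$ than $t$. So $r\le 2$. If $r=2$, then $t_0$ lies in the same class as $t$, and we take $t''=t_0$, $w=t_1$.
\end{proof}

\begin{lemma}\label{lem:subtree}
Let $R\in\{P,Q\}$ and $1\le j\le |R|$. Then $T$ has a subtree with exactly $j$ vertices in $R$ and at most $j-1$ vertices in the other class.
\end{lemma}

\begin{proof}
Start with one vertex of $R$ and apply Lemma~\ref{lem:step} $j-1$ times. Each application adds one vertex of $R$ and at most one connector.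
\end{proof}

\section{The star $K_{1,3}$ and the fan lemma}\label{sec:fan}

The triangle argument of the introduction finds an $H$-edge inside the $H$-neighborhood of a vertex $v$. For a cycle of length $m$ one cannot hope to find a whole path on $m-1$ vertices inside that neighborhood, but this is not needed: only the two ends of the path must be $H$-adjacent to $v$. So we look for a long $H$-path avoiding $v$ that contains many $H$-neighbors of $v$.

Take $T=K_{1,3}$, so $n=4$, and let $N=2n-1=7$. Suppose $T\not\subset G$. Then $G$ has maximum degree at most $2$ and $H$ has minimum degree at least $4$. Recall the textbook fact that a graph on $N\ge 3$ vertices with minimum degree at least $N/2$ has a Hamilton cycle. (We use it only in this example; Lemma~\ref{lem:small}(a) with $p=1$ reproves what is needed.) Let $vx_1x_2\cdots x_6v$ be a Hamilton cycle of $H$ and let $U$ be the set of indices $i$ with $vx_i\in E(H)$, so $|U|\ge 4$.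

\emph{A cycle of length $5$.} Among the three pairs $\{1,4\},\{2,5\},\{3,6\}$ one is contained in $U$, say $\{i,i+3\}$. Then $vx_ix_{i+1}x_{i+2}x_{i+3}v$ is a $C_5$ in $H$.

\emph{A cycle of length $4$.} Now we would like two elements of $U$ that differ by $2$, and counting does not provide them: $U=\{1,2,5,6\}$ has none. Instead we use the $5$-cycle $Z$ just found. Suppose $C_4\not\subset H$ and let $o$ be a vertex outside $Z$. Two $H$-neighbors of $o$ at distance $2$ on $Z$ would give a $C_4$. The pairs at distance $2$ form a $5$-cycle on the vertices of $Z$, which has no three pairwise nonadjacent vertices, so $o$ has at most two $H$-neighbors on $Z$. Then $o$ has three $G$-neighbors on $Z$, and $K_{1,3}\subset G$, a contradiction.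

These are the two mechanisms of the general proof. With $s=m-2$, a vertex with many $H$-neighbors on a long cycle gives $C_{s+2}$ directly when $s$ is large. When $s$ is small it gives a cycle $Z$ of length $2s+1$, and in the absence of $C_{s+2}$ every vertex has many $G$-neighbors on $Z$, so that $Z$ serves as a reservoir in which an embedding of $T$ can be finished. The counting part is the following lemma.

\begin{lemma}[fan lemma]\label{lem:fan}
Let $s\ge 1$, let $H$ be a graph with $C_{s+2}\not\subset H$, let $x_1x_2\cdots x_\lambda$ be a path in $H$, let $v$ be a vertex not on the path, and let $U=\{i: vx_i\in E(H)\}$.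
\begin{enumerate}
\item[(a)] If $\lambda\le 2s$, then $|U|\le s$.
\item[(b)] If $\lambda\ge 2s$ and $|U|\ge\lambda/2+1$, then $C_{2s+1}\subset H$.
\end{enumerate}
\end{lemma}

\begin{proof}
No two elements of $U$ differ by exactly $s$, because $i,i+s\in U$ would make $vx_i\cdots x_{i+s}v$ a cycle of length $s+2$. In (a), $U$ is covered by the $s$ pairs $\{i,i+s\}$, $1\le i\le s$, and meets each in at most one element.

For (b) write $\lambda=2as+r$ with $a\ge 1$ and $0\le r<2s$. Split $\{1,\dots,\lambda\}$ into the \emph{chains} $L_i=\{i,i+s,i+2s,\dots\}\cap\{1,\dots,\lambda\}$ for $1\le i\le s$. The set $U$ contains no two consecutive members of a chain. The lengths of the chains are as follows. If $r\le s$, then $|L_i|=2a+1$ for $i\le r$ and $|L_i|=2a$ for $i>r$. If $r>s$, then $|L_i|=2a+2$ for $i\le r-s$ and $|L_i|=2a+1$ for $i>r-s$. In both cases the set $J$ of indices of chains of odd length is an interval of integers (possibly empty), and all these chains have length $2a+1$.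

A chain of even length contains at most $|L_i|/2$ elements of $U$. A chain of length $2a+1$ contains at most $a+1=|L_i|/2+1/2$ elements of $U$, and it contains $a+1$ of them only if $i,i+2s,\dots,i+2as\in U$. Let $\Theta\subseteq J$ be the set of $i$ for which this happens. For $i\in J\setminus\Theta$ the chain contains at most $a=|L_i|/2-1/2$ elements of $U$. Summing over all chains,
\[
\frac{\lambda}{2}+1\le |U|\le\frac{\lambda}{2}+\frac{|\Theta|}{2}-\frac{|J|-|\Theta|}{2},
\]
so $|\Theta|\ge |J|/2+1$. A subset of the interval $J$ without two consecutive integers has at most $\lceil |J|/2\rceil<|J|/2+1$ elements. Hence $\Theta$ contains consecutive integers $i-1$ and $i$. Then $i\in U$ and, since $a\ge 1$, also $i-1+2s\in U$. The cycle $vx_ix_{i+1}\cdots x_{i+2s-1}v$ has length $2s+1$.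
\end{proof}

In the example with $s=2$ and $U=\{1,2,5,6\}$ the chains are $\{1,3,5\}$ and $\{2,4,6\}$, we have $\Theta=\{1,2\}$, and the cycle produced is $vx_2x_3x_4x_5v$.

\section{Longest cycles in the complement}\label{sec:longest}

For a star, every vertex has large $H$-degree and $H$ is Hamiltonian. For other trees neither need be true: if $p\ge 2$, then $G=K_{p-1,\,N-p+1}$ does not contain $T$, because one class of $T$ would have to fit into the side of size $p-1$, and its complement is a disjoint union of two cliques. The natural replacement for the Hamilton cycle is a longest cycle, and the aim of this section is to show that it still carries a vertex to which the fan lemma applies. Throughout the section we assume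
\begin{equation}\label{eq:standing}
N\ge 2n-1\qquad\text{and}\qquad T\not\subset G.
\end{equation}

The graph $H$ is not bipartite: otherwise one of its classes has at least $n$ vertices and is a clique of $G$, so $T\subset G$. This is the first use of $N\ge 2n-1$. In particular $H$ has a cycle. Let $C$ be a longest cycle of $H$, with a fixed orientation, and let $a^+$ denote the successor of $a\in C$. Put
\[
c=|C|,\qquad h=\lceil c/2\rceil\ge 2,\qquad D=V\setminus C,\qquad d=|D|=N-c.
\]
By a \emph{component} we mean the vertex set of a component of $H[D]$. For a component $K$ let $A_K$ be the set of vertices of $C$ with an $H$-neighbor in $K$, and let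
\[
\Gamma_K=V\setminus(K\cup A_K)=(D\setminus K)\cup(C\setminus A_K).
\]
No $H$-edge joins $K$ to $\Gamma_K$, so $K$ and $\Gamma_K$ are $G$-complete. This is why components matter: each of them produces a complete bipartite subgraph of $G$, and trees embed easily in those. The maximality of $C$ guarantees that $\Gamma_K$ is large.

\begin{lemma}\label{lem:detour}
Let $K$ be a component.
\begin{enumerate}
\item[(a)] $A_K$ contains no two consecutive vertices of $C$. Hence $|A_K|\le\lfloor c/2\rfloor$ and $|C\setminus A_K|\ge h$.
\item[(b)] The set $A_K^+=\{a^+:a\in A_K\}$ is a clique of $G$ contained in $\Gamma_K$.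
\end{enumerate}
\end{lemma}

\begin{proof}
Since $H[K]$ is connected, any two distinct vertices $a,b\in A_K$ are joined by an $H$-path with at least one inner vertex and all inner vertices in $K$.

(a) If $a,a^+\in A_K$, replace the edge $aa^+$ of $C$ by such a path. The new cycle is longer than $C$.

(b) By (a), $A_K^+\cap A_K=\emptyset$, so $A_K^+\subseteq\Gamma_K$. Suppose $a^+b^+\in E(H)$ for distinct $a,b\in A_K$. Go from $a$ through $K$ to $b$, backward along $C$ to $a^+$, along the edge $a^+b^+$, and forward along $C$ from $b^+$ to $a$. This cycle contains all of $C$ and a vertex of $K$, so it is longer than $C$.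
\end{proof}

We first bound the size of the components. A component that can hold $P$ but is no larger than $Q$ is excluded directly.

\begin{lemma}\label{lem:medium}
No component $K$ satisfies $p\le|K|\le q$.
\end{lemma}

\begin{proof}
Let $k=|K|$ with $p\le k\le q$. If $|\Gamma_K|\ge q$, map $P$ into $K$ and $Q$ into $\Gamma_K$. Otherwise
\[
|A_K^+|=|A_K|=N-k-|\Gamma_K|\ge 2n-1-k-(q-1)=n+p-k\ge n-k.
\]
By Lemma~\ref{lem:detour}(b), $A_K^+$ is a $G$-clique that is $G$-complete to $K$. Map $k$ vertices of the independent set $Q$ onto $K$ and the other $n-k$ vertices of $T$ into $A_K^+$. In both cases $T\subset G$, contrary to \eqref{eq:standing}.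
\end{proof}

A component with more than $q$ vertices cannot be excluded so quickly. It turns out to be a smaller instance of the same problem, for a tree whose classes are less balanced.

\begin{lemma}\label{lem:large}
Let $K$ be a component with $|K|>q$, and let $y=|\Gamma_K|$. Then $h\le y\le p-1$, $c\le 2y$ and $|K|\ge 2(n-y)-1$, and there is a tree $T^*$ with classes of sizes $p-y\ge 1$ and $q$ such that $T^*\not\subset G[K]$.
\end{lemma}

\begin{proof}
If $y\ge p$, map $Q$ into $K$ and $P$ into $\Gamma_K$; this contradicts \eqref{eq:standing}. So $y\le p-1$. By Lemma~\ref{lem:detour}(a), $y\ge|C\setminus A_K|\ge h$, hence $c\le 2h\le 2y$ and $|A_K|\le\lfloor c/2\rfloor\le y$. Therefore $|K|=N-y-|A_K|\ge N-2y\ge 2(n-y)-1$.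

Choose $P'\subset P$ with $|P'|=y$. The forest $T-P'$ is a spanning subgraph of the complete bipartite graph with classes $P\setminus P'\ne\emptyset$ and $Q$. That graph is connected, so the forest extends to a spanning tree $T^*$ of it. If $T^*\subset G[K]$, then $T-P'$ is embedded in $K$, and we map $P'$ onto $\Gamma_K$. All neighbors of $P'$ lie in $Q$, whose image lies in $K$, so this embeds $T$ in $G$, a contradiction.
\end{proof}

In the situation of Lemma~\ref{lem:large} the cycle $C$ is short, $c\le 2y$, while $T^*$ is unbalanced: its classes differ in size by at least $y$. To reach a contradiction we need to know that avoiding an unbalanced tree forces a long cycle in the complement. This is part (b) of the next lemma, and it is proved together with the bound on components.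

\begin{lemma}\label{lem:small}
Assume \eqref{eq:standing} and let $C$ be a longest cycle of $H$. Then
\begin{enumerate}
\item[(a)] every component of $H-C$ has at most $p-1$ vertices;
\item[(b)] $c\ge 2(q-p)+1$.
\end{enumerate}
\end{lemma}

\begin{proof}
We use induction on $p$, for all trees and all graphs simultaneously.

(a) Suppose a component $K$ has at least $p$ vertices. By Lemma~\ref{lem:medium}, $|K|>q$, so Lemma~\ref{lem:large} applies. If $p=1$, it gives $2\le h\le y\le 0$, which is absurd. If $p\ge 2$, the tree $T^*$ has order $n-y\ge 2$ and smaller class of size $p-y<p$, and the pair $T^*$, $G[K]$ satisfies \eqref{eq:standing} because $|K|\ge 2(n-y)-1$. By part (b) of the induction hypothesis, $H[K]$ has a cycle of length at least $2(q-p+y)+1\ge 2y+1>c$. This contradicts the choice of $C$.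

(b) Suppose $c\le 2(q-p)$. Then $d\ge 2n-1-2(q-p)=4p-1>0$. So there is a component, and (a) gives $p\ge 2$. Many vertices lie outside $C$ and they are split into small components, so we can embed most of the structure of $T$ in $D$. Add components one at a time until their union $L$ has at least $p$ vertices. Before the last step the union has at most $p-1$ vertices, so $p\le|L|\le 2p-2$ by (a). Map $P$ injectively into $L$.

Every edge of $T$ has exactly one end in $Q$, so $\sum_{w\in Q}(\deg_T w-1)=(n-1)-q=p-1$, and at most $p-1$ vertices of $Q$ are not leaves. Map these into $D\setminus L$, which is $G$-complete to $L$ and has at least $(4p-1)-(2p-2)=2p+1$ vertices. The remaining vertices of $Q$ are leaves. If the neighbor of such a leaf is mapped to a vertex of the component $K\subseteq L$, then the leaf may go to any unused vertex of $(D\setminus L)\cup(C\setminus A_K)$. This set has at least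
\[
d-|L|+h\ge N-\frac c2-(2p-2)\ge(q+3p-1)-(2p-2)=q+p+1>q
\]
vertices, where $N-c/2\ge 2p+2q-1-(q-p)=q+3p-1$. Only $Q$-vertices are placed outside $L$, so an unused vertex is always available. Thus $T\subset G$, a contradiction.
\end{proof}

The graph $G=K_{p-1,\,N-p+1}$ from the beginning of the section shows that the bound in (a) is attained for $p\ge 2$: a longest cycle of $H$ spans the larger clique and leaves a component with $p-1$ vertices.

\begin{proposition}\label{prop:hub}
Assume \eqref{eq:standing} and let $C$ be a longest cycle of $H$. Then some vertex $v\in C$ satisfies $\deg_H(v,C)\ge N-n+1$.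
\end{proposition}

\begin{proof}
Suppose $\deg_H(x,C)\le N-n$ for all $x\in C$. We shall embed $T$ in $G$. Two estimates describe how well a vertex is $G$-joined to $C$:
\begin{align}
\deg_G(x,C)&\ge c-1-(N-n)=n-1-d\qquad(x\in C),\label{eq:onC}\\
|C\setminus A_K|&\ge h\ge\Big\lceil\frac{2n-1-d}{2}\Big\rceil=n-\Big\lceil\frac d2\Big\rceil\qquad(K\text{ a component}).\label{eq:offC}
\end{align}
If $d=0$, then \eqref{eq:onC} and Lemma~\ref{lem:greedy} give $T\subset G$. Let $d\ge 1$.

The estimates suggest a strategy. By \eqref{eq:offC}, we can always step from $D$ into $C$ once $\lceil d/2\rceil$ vertices of $T$ have been placed in $D$. By \eqref{eq:onC}, we can always step from $C$ into $C$ only after all $d$ vertices of $D$ are used. So as long as part of $D$ is unused, we must enter $C$ only at vertices from which we can return to that part. For a partial embedding $(T_1,f)$ let $D^\circ$ be the set of unused vertices of $D$, let $j=|f(T_1)\cap D|$ and $e=|f(T_1)\cap C|$. Call $(T_1,f)$ \emph{admissible} if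
\begin{enumerate}
\item[(A1)] $j\ge\lceil d/2\rceil$, and
\item[(A2)] if $e\ge 1$ and $D^\circ\ne\emptyset$, then there is a component $K$ with $D^\circ\subseteq K$ and $f(T_1)\cap A_K=\emptyset$.
\end{enumerate}

\medskip
\noindent\emph{An admissible $(T_1,f)$ with $T_1\ne T$ extends to an admissible one with one more vertex.} Condition (A1) survives every extension, so only (A2) needs attention. There are three cases.

Suppose $D^\circ=\emptyset$. Then $j=d$ and $e\le n-1-d$. Let $g$ be the image of an active vertex. If $g$ lies in a component $K$, then $g$ is $G$-adjacent to all of $C\setminus A_K$, and $|C\setminus A_K|\ge n-\lceil d/2\rceil\ge n-d>e$ by \eqref{eq:offC}. If $g\in C$, then $\deg_G(g,C)\ge n-1-d>e-1$ by \eqref{eq:onC}, and only $e-1$ vertices of $C$ other than $g$ are used. Either way $g$ has an unused $G$-neighbor in $C$, and (A2) is vacuous after the extension.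

Suppose $D^\circ\ne\emptyset$ and the image of some active vertex has a $G$-neighbor in $D^\circ$. Extend to that neighbor. The set $D^\circ$ shrinks and $f(T_1)\cap C$ does not change, so (A2) holds with the same component as before.

Suppose finally that $D^\circ\ne\emptyset$ and no image of an active vertex has a $G$-neighbor in $D^\circ$. Let $g$ be the image of an active vertex. If $g\in C$, then $e\ge 1$, and (A2) gives a component $K\supseteq D^\circ$ with $g\notin A_K$; then $g$ is $G$-adjacent to all of $D^\circ$, contrary to the assumption. So $g$ lies in a component $K$. Distinct components are $G$-complete, so $D^\circ\subseteq K$. By (A1) and \eqref{eq:offC},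
\[
e=|T_1|-j\le n-1-\lceil d/2\rceil<|C\setminus A_K|,
\]
so we can extend to an unused vertex of $C\setminus A_K$. If vertices of $C$ were used before, the component in (A2) contains the nonempty set $D^\circ\subseteq K$ and therefore equals $K$, so these vertices also avoid $A_K$. Thus (A2) holds after the extension.

\medskip
\noindent\emph{There is an admissible partial embedding, or $T\subset G$.} Let $K$ be a largest component and $k=|K|$.

If $k\le\lfloor d/2\rfloor$, then $G[D]$ has minimum degree at least $d-k\ge\lceil d/2\rceil$. By Lemma~\ref{lem:greedy}, a subtree of $T$ of order $\min\{n,\lceil d/2\rceil\}$ embeds in $G[D]$. Either this subtree is $T$, or (A1) holds and (A2) is vacuous since $e=0$.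

If $k\ge\lfloor d/2\rfloor+1$, then $k\ge\lceil d/2\rceil$, and it suffices to fill $K$. Here Lemma~\ref{lem:small}(a) is essential: it gives $k\le p-1<q$, so $Q$ has enough vertices to fill $K$, and by \eqref{eq:offC}
\[
|\Gamma_K|\ge n-\lceil d/2\rceil\ge n-k\ge q+1>k.
\]
By Lemma~\ref{lem:subtree} there is a subtree $T_1$ with exactly $k$ vertices in $Q$ and at most $k-1$ in $P$. Map its $Q$-vertices onto $K$ and its $P$-vertices injectively into $\Gamma_K$, using a vertex of $C\setminus A_K$ only after all vertices of $D\setminus K$ are used. Since $K$ and $\Gamma_K$ are $G$-complete, this is a partial embedding, and $j\ge k\ge\lceil d/2\rceil$. If $e\ge 1$, then $K$ and $D\setminus K$ are both used up, so $D^\circ=\emptyset$ and (A2) is vacuous.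

\medskip
Repeated extension now gives $T\subset G$, which contradicts \eqref{eq:standing}.
\end{proof}

\section{Trees versus cycles}\label{sec:cycles}

In this section we prove Theorem~\ref{thm:cycle}. Throughout, $s=m-2\ge 1$.

\subsection{Long cycles}

\begin{proposition}\label{prop:long}
If $n\ge 2$ and $m\ge n+1$, then $R(T,C_m)\le n+m-2$.
\end{proposition}

\begin{proof}
Let $N=n+m-2=n+s$. Since $s\ge n-1$, we have $N\ge 2n-1$. Suppose $T\not\subset G$ and $C_{s+2}\not\subset H$. Proposition~\ref{prop:hub} gives a cycle $C$ of $H$ and a vertex $v\in C$ with at least $N-n+1=s+1$ $H$-neighbors on the path $C-v$. This path has at most $N-1=n+s-1\le 2s$ vertices, which contradicts Lemma~\ref{lem:fan}(a).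
\end{proof}

Since $n+m-2\ge 2n-1$ exactly when $m\ge n+1$, it remains to prove $R(T,C_m)\le 2n-1$ for $3\le m\le n$. We fix $m\ge 3$ and show by induction on $n$ that $R(T,C_m)\le 2n-1$ for every tree $T$ of order $n\ge m-1$. The case $n=m-1$ is Proposition~\ref{prop:long}. For the rest of the section let $n\ge m$, so that $1\le s\le n-2$, let $N=2n-1$, and suppose for a contradiction that
\begin{equation}\label{eq:counter}
T\not\subset G\qquad\text{and}\qquad C_{s+2}\not\subset H.
\end{equation}

\subsection{The reservoir}

By Proposition~\ref{prop:hub} there are a cycle of $H$ and a vertex $v$ on it such that $v$ has at least $N-n+1=n$ $H$-neighbors on the path formed by the other $\lambda\le 2n-2$ vertices of the cycle. As $n>s$, Lemma~\ref{lem:fan}(a) gives $\lambda>2s$, and as $n\ge\lambda/2+1$, Lemma~\ref{lem:fan}(b) gives a cycle $Z$ of length $M=2s+1$ in $H$. (For $s=1$ this is already a $C_{s+2}$; the argument below does not need to exclude this case.) We index the vertices of $Z$ cyclically by $\mathbb{Z}_M$ and put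
\[
X=V\setminus Z,\qquad n'=n-s-1\ge 1,\qquad\text{so that}\qquad |X|=2n-1-(2s+1)=2n'.
\]

\begin{lemma}\label{lem:reservoir}
\begin{enumerate}
\item[(a)] Every $o\in X$ satisfies $\deg_G(o,Z)\ge s+1$.
\item[(b)] Every $z\in Z$ satisfies $\deg_G(z,Z)\ge s$.
\item[(c)] No partial embedding has $n'$ or more images in $X$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $B\subseteq\mathbb{Z}_M$ be the set of $H$-neighbors of $o$ on $Z$. If $b,b+s\in B$, then $o$ and the $s+1$ vertices $b,b+1,\dots,b+s$ form a $C_{s+2}$ in $H$. So $B\cap(B+s)=\emptyset$, which gives $2|B|\le 2s+1$, that is, $|B|\le s$.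

(b) The path $Z-z$ has $2s$ vertices, and at most $s$ of them are $H$-neighbors of $z$ by Lemma~\ref{lem:fan}(a).

(c) Suppose $(T_1,f)$ has at least $n'$ images in $X$. We extend it inside $Z$. While $T_1\ne T$, the number $e$ of used vertices of $Z$ is at most $n-1-n'=s$. Let $g$ be the image of an active vertex. If $g\in X$, it has at least $s+1>e$ $G$-neighbors in $Z$ by (a). If $g\in Z$, it has at least $s>e-1$ of them by (b), and only $e-1$ vertices of $Z$ other than $g$ are used. So the extension is always possible, and $T\subset G$, contrary to \eqref{eq:counter}.
\end{proof}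

The odd length of $Z$ is what makes (a) give $s+1$ rather than half of the cycle, and this is exactly the room needed in (c). Our goal is now to contradict (c), that is, to place $n'$ vertices of $T$ in $X$.

If $n'=1$, a single vertex mapped into $X$ does this; the example in Section~\ref{sec:fan} with $m=4$ was of this kind. So $n'\ge 2$. Let $T_0$ be a subtree of $T$ of order $n'$. By (c),
\begin{equation}\label{eq:T0}
T_0\not\subset G[X].
\end{equation}
If $n'\ge s+1=m-1$, then the induction hypothesis applies to $T_0$, whose order is less than $n$. As $|X|\ge 2n'-1$, it gives $T_0\subset G[X]$ or $C_m\subset H[X]$, and both are excluded. Hence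
\begin{equation}\label{eq:range}
2\le n'\le s,\qquad n=n'+s+1\ge 2n'+1,\qquad q\ge n/2>n'.
\end{equation}

In this range induction is of no use, and nothing prevents $G[X]$ from having no edges at all. The way out is that the partial embedding in Lemma~\ref{lem:reservoir}(c) may pass through $Z$. The case $n'=2$ shows how. By Lemma~\ref{lem:reservoir}(a), two vertices $o,o'\in X$ have $2s+2>|Z|$ $G$-edges to $Z$ in total, so they have a common $G$-neighbor $z\in Z$. Mapping a path $t''wt$ of $T$ to $ozo'$ puts two vertices in $X$. In general we place $Q$-vertices in $X$, of which there are enough by \eqref{eq:range}, and connect them through $P$-vertices placed on $Z$. The difficulty is that a $P$-vertex placed at $z\in Z$ may later have to be joined to many further $Q$-vertices, so $z$ needs many $G$-neighbors in $X$. To find such vertices $z$ we need the structure of $H[X]$.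

\subsection{The structure of $H[X]$ and rich vertices}

By \eqref{eq:T0} and $|X|=2n'$, the tree $T_0$ and the graph $G[X]$ satisfy \eqref{eq:standing}, so Section~\ref{sec:longest} applies to them. From now on let $C$ be a longest cycle of $H[X]$, oriented, and put
\[
c=|C|,\quad h=\lceil c/2\rceil,\quad D=X\setminus C,\quad d=|D|=2n'-c,\quad b=\lfloor d/2\rfloor=n'-h.
\]
Thus $V$ is partitioned into $Z$, $C$ and $D$. Components are now components of $H[D]$, and $A_K$ is the set of vertices of $C$ with an $H$-neighbor in $K$. We record what Section~\ref{sec:longest} gives.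
\begin{enumerate}
\item[(S1)] $d\le n'-2$. Indeed, by Proposition~\ref{prop:hub} some vertex of $C$ has at least $2n'-n'+1$ $H$-neighbors on $C$, so $c\ge n'+2$.
\item[(S2)] Every component has at most $p-1$ vertices. Indeed, the classes of $T_0$ are $V(T_0)\cap P$ and $V(T_0)\cap Q$, so the smaller one has at most $p$ vertices, and Lemma~\ref{lem:small}(a) applies.
\item[(S3)] $|C\setminus A_K|\ge h$ for every component $K$, by Lemma~\ref{lem:detour}(a). In particular $\deg_G(o,C)\ge h$ for every $o\in D$.
\end{enumerate}

Call $z\in Z$ \emph{poor} if $\deg_H(z,C)>c/2$, and \emph{rich} otherwise. A rich vertex satisfies $\deg_G(z,C)\ge c-\lfloor c/2\rfloor=h$, the same bound as in (S3). Two poor vertices can be joined through $C$ by paths of all lengths, which forces them to be close on $Z$. To turn this into a bound on their number we use an elementary fact on sumsets; here $Y+I=\{y+i:y\in Y,\ i\in I\}$.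

\begin{lemma}\label{lem:sumset}
Let $Y\subseteq\mathbb{Z}_M$ be nonempty and let $I=\{\alpha,\alpha+1,\dots,\alpha+g-1\}\subseteq\mathbb{Z}_M$ with $1\le g\le M$. Then $|Y+I|\ge\min\{M,\,|Y|+g-1\}$.
\end{lemma}

\begin{proof}
Put $S_j=Y+\{\alpha,\dots,\alpha+j\}$. Then $|S_0|=|Y|$ and $S_{j+1}=S_j\cup(S_j+1)$. A nonempty set $S$ with $S+1\subseteq S$ is all of $\mathbb{Z}_M$, so $|S_{j+1}|\ge\min\{M,|S_j|+1\}$. Induction on $j$ gives $|S_j|\ge\min\{M,|Y|+j\}$; take $j=g-1$.
\end{proof}

\begin{lemma}\label{lem:rich}
Every $o\in X$ has at least $h$ rich $G$-neighbors in $Z$.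
\end{lemma}

\begin{proof}
Let $z\ne z'$ be poor and let $1\le\ell\le c$. Their sets of $H$-neighbors on $C$ have more than $c$ elements in total, so the first set, shifted forward by $\ell-1$ steps along $C$, meets the second. Thus there are an $H$-neighbor $u$ of $z$ and an $H$-neighbor $u'$ of $z'$ on $C$ such that the segment of $C$ from $u$ forward to $u'$ has exactly $\ell$ vertices ($u=u'$ if $\ell=1$). Let $\delta$ be the distance between $z$ and $z'$ on $Z$, so $1\le\delta\le s$. The shorter segment of $Z$ between $z$ and $z'$ has $\delta+1$ vertices, and the two segments together with the edges $zu$ and $z'u'$ form a cycle of length $\delta+1+\ell$ in $H$.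

Put $\delta_0=\max\{1,\,s+1-c\}$, so $1\le\delta_0\le s$. If $\delta\ge\delta_0$, then $\ell=s+1-\delta$ satisfies $1\le\ell\le c$, and the cycle has length $s+2$, contrary to \eqref{eq:counter}. So any two poor vertices have distance less than $\delta_0$ on $Z$. Let $Y\subseteq\mathbb{Z}_M$ be the set of poor vertices and let $I=\{\delta_0,\delta_0+1,\dots,M-\delta_0\}$, the set of differences of pairs at distance at least $\delta_0$. Then $|I|=2s+2-2\delta_0$ and $Y\cap(Y+I)=\emptyset$.

We claim $|Y|\le\delta_0$. Let $Y\ne\emptyset$. Then $Y+I\ne\mathbb{Z}_M$, since it is disjoint from $Y$, so Lemma~\ref{lem:sumset} gives $|Y+I|\ge|Y|+|I|-1$. By disjointness, $2|Y|+|I|-1\le M=2s+1$, that is, $2|Y|\le 2\delta_0$.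

By Lemma~\ref{lem:reservoir}(a), every $o\in X$ has at least $s+1-\delta_0=\min\{s,c\}$ rich $G$-neighbors in $Z$. Finally $h\le c$, and $h\le n'\le s$ by $c\le 2n'$ and \eqref{eq:range}.
\end{proof}

\subsection{Placing $n'$ vertices in $X$}

Vertices of $D$ and rich vertices of $Z$ have $h$ $G$-neighbors on $C$, so we can expect to use $h$ vertices of $C$. Since $n'=b+h$, the other $b$ images in $X$ must be found in $D$, and we place them first. We know nothing about $G$-edges inside $C$, so $C$ will receive vertices of one class only, namely $Q$.

\medskip
\noindent\emph{Phase 1.} We construct a partial embedding with all images in $X$, exactly $b$ images in $D$, at most $h$ images in $C$, and only $Q$-vertices mapped into $C$.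

If $b=0$, map one $Q$-vertex to a vertex of $C$.

If $b\ge 1$ and every component has at most $\lceil d/2\rceil$ vertices, then $G[D]$ has minimum degree at least $d-\lceil d/2\rceil=b$. By Lemma~\ref{lem:greedy}, a subtree of $T$ of order $b<n$ embeds in $G[D]$.

If $b\ge 1$ and some component $K$ has at least $\lceil d/2\rceil+1>b$ vertices, then $p\ge|K|+1>b$ by (S2). By Lemma~\ref{lem:subtree} there is a subtree with exactly $b$ vertices in $P$ and at most $b-1$ in $Q$. By (S1), $2b\le d\le n'-2$, so (S3) gives $|C\setminus A_K|\ge h=n'-b>b$. Map the $P$-vertices of the subtree into $K$ and its $Q$-vertices into $C\setminus A_K$. These two sets are $G$-complete, and fewer than $h$ vertices of $C$ are used.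

\medskip
\noindent\emph{Phase 2.} We extend the partial embedding, one vertex of $C$ at a time, keeping the following invariants, all of which hold after Phase~1:
\begin{enumerate}
\item[(I1)] exactly $b$ vertices of $D$ are used;
\item[(I2)] only $Q$-vertices are mapped into $C$;
\item[(I3)] only $P$-vertices are mapped into $Z$, and only to rich vertices;
\item[(I4)] the number of used vertices of $Z$ is at most the number of used vertices of $C$, which is at most $h$.
\end{enumerate}
Suppose that at most $h-1$ vertices of $C$ are used. By (I3) all embedded $Q$-vertices have their images in $X$, so by (I1) there are fewer than $b+h=n'$ of them. Since $n'<q$ by \eqref{eq:range}, Lemma~\ref{lem:step} applies with $R=Q$ and gives a new $Q$-vertex $t$.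

Suppose $t$ is adjacent to $t'\in T_1$. Then $t'\in P$, so by (I2) and (I3) the vertex $f(t')$ lies in $D$ or is a rich vertex of $Z$. In both cases $\deg_G(f(t'),C)\ge h$, and we map $t$ to an unused $G$-neighbor of $f(t')$ in $C$.

Otherwise there is a path $t''wt$ with $t''\in T_1\cap Q$ and $w\in P\setminus T_1$. Then $f(t'')\in X$, so $f(t'')$ has at least $h$ rich $G$-neighbors in $Z$ by Lemma~\ref{lem:rich}. By (I4) at most $h-1$ vertices of $Z$ are used. Map $w$ to an unused rich $G$-neighbor $z$ of $f(t'')$. As $z$ is rich, it has at least $h$ $G$-neighbors in $C$, and we map $t$ to an unused one.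

In the first case one vertex of $C$ is added, in the second case one vertex of $C$ and one of $Z$, so (I1)--(I4) persist. The process ends when exactly $h$ vertices of $C$ are used. Then $b+h=n'$ images lie in $X$, which contradicts Lemma~\ref{lem:reservoir}(c). So \eqref{eq:counter} is impossible, the induction is complete, and Theorem~\ref{thm:cycle} is proved.

\section{Joins with cliques}\label{sec:joins}

A vertex of small $G$-degree is $H$-adjacent to all but $n-2$ other vertices, so it can serve as the center of a wheel at the price of $n-1$ vertices. This can be repeated.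

\begin{lemma}\label{lem:peel}
Let $n\ge 2$, $\ell\ge 0$, $N>\ell(n-1)$ and $T\not\subset G$. Then there are disjoint sets $L,S\subseteq V$ with $|L|=\ell$ and $|S|\ge N-\ell(n-1)$ such that $L$ is a clique of $H$ and every vertex of $L$ is $H$-adjacent to every vertex of $S$.
\end{lemma}

\begin{proof}
Put $S_0=V$. Given $S_{i-1}$ with $1\le i\le\ell$ and $|S_{i-1}|\ge N-(i-1)(n-1)>0$, Lemma~\ref{lem:greedy} gives $v_i\in S_{i-1}$ with $\deg_G(v_i,S_{i-1})\le n-2$. Let $S_i$ be the set of $H$-neighbors of $v_i$ in $S_{i-1}$. Then $|S_i|\ge|S_{i-1}|-1-(n-2)\ge N-i(n-1)$. Take $L=\{v_1,\dots,v_\ell\}$ and $S=S_\ell$.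
\end{proof}

\begin{corollary}\label{cor:joins}
Let $T$ be a tree of order $n\ge 2$ and let $\ell\ge 0$.
\begin{enumerate}
\item[(a)] For every $m\ge 3$, $R(T,K_\ell+C_m)\le\ell(n-1)+\max\{2n-1,\ n+m-2\}$. In particular $R(T,K_\ell+C_m)\le(\ell+2)(n-1)+1$ for all $m$, odd or even, with $3\le m\le n+1$.
\item[(b)] If $G$ has order $(\ell+2)(n-1)+1$ and $T\not\subset G$, then $\overline{G}$ contains one copy of $K_\ell$ that forms a $K_\ell+C_m$ with a suitable cycle for every $m$ with $3\le m\le n+1$. In particular, if $G$ has order $2n-1$ and misses even one tree of order $n$, then $\overline{G}$ contains cycles of all lengths $3,4,\dots,n+1$.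
\end{enumerate}
\end{corollary}

\begin{proof}
Let $T\not\subset G$, take $L$ and $S$ from Lemma~\ref{lem:peel}, and note that $T\not\subset G[S]$. In (a), if $N$ is the stated bound, then $|S|\ge\max\{2n-1,n+m-2\}$, so $C_m\subset H[S]$ by Theorem~\ref{thm:cycle}, and this cycle forms a $K_\ell+C_m$ with $L$. For $m\le n+1$ the bound equals $\ell(n-1)+2n-1=(\ell+2)(n-1)+1$. In (b), $|S|\ge 2n-1$, and Theorem~\ref{thm:cycle} applies to $G[S]$ for each $m$ with $3\le m\le n+1$.
\end{proof}

Parts (ii) and (iii) of Theorem~\ref{thm:main} also allow $m=n+2$, where Corollary~\ref{cor:joins}(a) is too weak by one. The missing vertex is gained by parity.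

\begin{lemma}\label{lem:parity}
If $n\ge 3$ is odd, then $R(T,W_{n+2})\le 3n-2$.
\end{lemma}

\begin{proof}
Let $N=3n-2$ and suppose $T\not\subset G$ and $W_{n+2}\not\subset H$. By Theorem~\ref{thm:cycle}, $R(T,C_{n+2})\le 2n$. If a vertex had $2n$ or more $H$-neighbors, they would span a $C_{n+2}$ in $H$, and $H$ would contain $W_{n+2}$. So all $H$-degrees are at most $2n-1$, and $G$ has minimum degree at least $(3n-3)-(2n-1)=n-2$.

Suppose some vertex $x$ has $G$-degree at least $n-1$. Let $t$ be a leaf of $T$ with neighbor $w$. The tree $T-t$ has order $n-1$, so Lemma~\ref{lem:greedy} embeds it in $G$ with $w\mapsto x$. Only $n-2$ vertices other than $x$ are used, so $x$ has an unused $G$-neighbor, to which we map $t$. This gives $T\subset G$, a contradiction. Hence $G$ is $(n-2)$-regular of order $3n-2$. The sum of the degrees of a graph is twice the number of edges, but $(n-2)(3n-2)$ is odd for odd $n$.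
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The value $n=1$ occurs only in (ii) and (iii) with $m=3$, and then both sides equal $1$. Let $n\ge 2$. The lower bounds are \eqref{eq:lower}, with $\ell=0$ for (i) and $\ell=1$ for (ii). In (i) we have $3\le m\le n+1$, and the upper bound is Theorem~\ref{thm:cycle}. Since $W_m=K_1+C_m$, part (ii) is the case $\ell=1$ of (iii), so it remains to prove the upper bound in (iii).

If $m\le n+1$, it is contained in Corollary~\ref{cor:joins}(a). Let $m=n+2$. Then $n$ is odd because $m$ is, so $n\ge 3$. Let $N=(\ell+2)(n-1)+1$ and $T\not\subset G$. Lemma~\ref{lem:peel}, applied with $\ell-1$ in place of $\ell$, gives an $H$-clique $L$ with $\ell-1$ vertices and a set $S$ with $|S|\ge 3(n-1)+1=3n-2$. By Lemma~\ref{lem:parity}, $H[S]$ contains $W_m=K_1+C_m$, which forms a $K_\ell+C_m$ together with $L$.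
\end{proof}

\section{The parity and the range of $m$}\label{sec:range}

The assumption that $m$ is odd enters the proof of Theorem~\ref{thm:main} at two points: in the lower bound \eqref{eq:lower}, through the chromatic number, and in the case $m=n+2$, through Lemma~\ref{lem:parity}. For even $m$ formula (i) can fail. If $T$ is the path on three vertices and $G$ has four vertices and does not contain $T$, then the edges of $G$ form a matching and $\overline{G}\supset C_4$; so $R(T,C_4)\le 4<5=2n-1$.

The upper restriction on $m$ enters through Lemma~\ref{lem:fan}(a), which in Proposition~\ref{prop:long} costs $n+m-2$ vertices. This bound is attained for $n=2$, where $R(K_2,C_m)=m$. Some restriction on $m$ in (i) is necessary for every tree, and the following construction gives one that depends on the bipartition.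

\begin{proposition}\label{prop:limit}
Let $T$ be a tree of order $n\ge 2$ whose smaller class has $p$ vertices. If $m\ge\max\{p,3\}$, then $R(T,C_m)\ge m+p-1$. Consequently $R(T,C_m)\ne 2n-1$ for every $m>2n-p$.
\end{proposition}

\begin{proof}
Let $G=K_{m-1,\,p-1}$, which for $p=1$ means $m-1$ isolated vertices. It has order $m+p-2$. As $T$ is connected and has an edge, a copy of $T$ in $G$ would have its two classes on opposite sides, so a class with at least $p$ vertices would lie in a set of size $p-1$. The complement $\overline{G}$ is the disjoint union of $K_{m-1}$ and $K_{p-1}$, and both have fewer than $m$ vertices, so $C_m\not\subset\overline{G}$. If $m>2n-p$, then $m\ge\max\{p,3\}$ because $p\le n/2$ and $n\ge 2$, and $m+p-1>2n-1$.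
\end{proof}

For trees with $p=\lfloor n/2\rfloor$, such as paths, the formula $R(T,C_m)=2n-1$ therefore fails for all $m>\lceil 3n/2\rceil$. We do not determine $R(T,C_m)$ for odd $m$ with $n+2\le m\le 2n-p$. In that range \eqref{eq:lower} and Theorem~\ref{thm:cycle} give
\[
2n-1\le R(T,C_m)\le n+m-2.
\]

\begin{thebibliography}{9}

\bibitem{fanwheel}
\emph{On fan-wheel and tree-wheel Ramsey numbers},
\texttt{https://daneshyari.com/article/preview/4646622.pdf}.

\end{thebibliography}
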